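\title{Covering an edge-colored graph by linearly many rainbow paths}

\begin{abstract}
We prove that the edges of every properly edge-colored graph on $n$ vertices can be covered by at most $310n$ rainbow paths. More generally, $310kn$ rainbow paths suffice if each color appears at most $k$ times at each vertex, and the order $kn$ cannot be improved. The proof alternates two steps. Sampling paths from an optimal fractional cover leaves uncovered a set of edges that is locally sparse in the graph; and a locally sparse set has a much smaller fractional cover, because the edges already covered can be reused as links. Both fractional bounds come from a process in which tokens placed on the vertices grow rainbow paths by exchanging places.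
\end{abstract}

\section{Introduction}

All graphs are finite and simple. An edge-coloring is \emph{proper} if any two edges sharing a vertex receive distinct colors, and a subgraph is \emph{rainbow} if its edges have pairwise distinct colors. A family of paths \emph{covers} a set of edges if each of these edges lies on at least one of the paths; the paths need not be edge-disjoint.

Answering a conjecture of Chung, Fan showed that the edges of any connected graph on $n$ vertices can be covered by at most $\lceil n/2\rceil$ paths. Bonamy, Botler, Dross, Naia and Skokan asked for a rainbow analogue of this result. We take the problem from~\cite{report}.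

\begin{quote}
\emph{Is there an absolute constant $C$ such that, for every graph $G$ and every proper edge-coloring of $G$, at most $C\,|V(G)|$ rainbow paths of $G$ cover $E(G)$?}
\end{quote}

The answer is yes. The proof uses properness only through a local count, so we work with the following generalization. For an integer $k\ge1$, an edge-coloring is \emph{locally $k$-bounded} if every vertex is incident with at most $k$ edges of each color. Proper colorings are the case $k=1$, and a reader interested only in the problem may put $k=1$ throughout.

\begin{theorem}\label{thm:main}
Let $G$ be a graph on $n$ vertices with a locally $k$-bounded edge-coloring. Then $E(G)$ can be covered by at most $310\,kn$ rainbow paths of $G$. In particular, $310\,n$ rainbow paths suffice for every properly edge-colored graph.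
\end{theorem}

We made no attempt to optimize the constant, but the order $kn$ is best possible. Let $k<n$ with $kn$ even, and take a $k$-regular graph on $n$ vertices (on $\mathbb{Z}_n$, join $i$ to $i\pm1,\dots,i\pm\lfloor k/2\rfloor$, and to $i+n/2$ if $k$ is odd). Give all edges the same color. Every rainbow path has at most one edge, so $kn/2$ paths are needed. For $k=1$ one may also take $K_n$ with any proper coloring: a path has at most $n-1$ of the $n(n-1)/2$ edges, so $n/2$ paths are needed. The first example with $k=n-1$ shows that no linear bound holds without a local restriction on the coloring.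

Why should one expect a linear bound? In a properly colored graph, let $P$ be a rainbow path with $\ell$ edges that cannot be extended at its end $u$. Every edge at $u$ either returns to one of the other $\ell$ vertices of $P$ or repeats one of the $\ell$ colors of $P$, so $d(u)\le 2\ell$; without colors the same argument gives $d(u)\le\ell$. For greedily grown paths the rainbow condition thus costs only a factor of two. This observation can be pushed to a complete solution of the linear relaxation of the problem. A \emph{fractional cover} of a set $H$ of edges assigns numbers $\lambda_P\ge0$ to the rainbow paths $P$ of $G$ so that $\sum_{P\ni e}\lambda_P\ge1$ for every $e\in H$; its total weight is $\sum_P\lambda_P$.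

\begin{theorem}\label{thm:frac}
Let $G$ be a graph on $n$ vertices with a locally $k$-bounded edge-coloring. If the edges have nonnegative weights of total $W$, there is a rainbow path of weight at least $W/((k+1)n)$. Equivalently, $E(G)$ has a fractional cover by rainbow paths of total weight at most $(k+1)n$.
\end{theorem}

Theorem~\ref{thm:frac} gives a cover by $O(kn\log n)$ paths at once. Give weight $1$ to the uncovered edges and $0$ to the others; some rainbow path then covers a $1/((k+1)n)$ fraction of what is left. After $\lceil (k+1)n\ln n\rceil$ such steps at most $\binom n2/n<n/2$ edges remain, and each of them is a rainbow path by itself. The logarithm appears because every reduction of the uncovered set by a factor $e$ is bought at the same price, $(k+1)n$ paths.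

To remove it, the price has to fall as the uncovered set thins out. We define when a set $H$ of edges is \emph{$\eta$-sparse} in $G$, and prove two statements. An $\eta$-sparse set has a fractional cover of weight $O(k\eta n)$ (Lemma~\ref{lem:sparse}). And if $H$ has a fractional cover of weight $f$, then about $2f\ln(1/\delta)$ paths sampled from it, together with few single edges, cover all of $H$ except a $\delta^{1/8}$-sparse set (Lemma~\ref{lem:round}). Passing from sparsity $\eta$ to sparsity $\eta^2$ therefore costs $O(kn\,\eta\ln(1/\eta))$ paths, and these costs form a rapidly converging series.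

\section{Fractional covers and tokens}\label{sec:frac}

\subsection*{Notation}
Throughout, $G$ is a graph on $n\ge1$ vertices with a locally $k$-bounded coloring $c$. The neighborhood $N(x)$ and the degree $d(x)$ always refer to $G$. For $H\subseteq E(G)$, let $N_H(x)$ be the set of vertices joined to $x$ by an edge of $H$, let $d_H(x)=|N_H(x)|$, and let $d_{H,a}(x)\le k$ be the number of edges of $H$ of color $a$ at $x$. For a path $P$, let $V(P)$ and $C(P)$ be its sets of vertices and colors and $\ell(P)$ its number of edges. A single vertex is a path with $\ell=0$. If $P$ is rainbow, then $|C(P)|=\ell(P)$ and $|V(P)|=\ell(P)+1$. For a weight function $w\colon H\to[0,\infty)$ we put $w(P)=\sum_{e\in E(P)\cap H}w(e)$.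

\subsection*{Duality}
Let $f^*(H)$ be the minimum total weight of a fractional cover of $H$ by rainbow paths of $G$; these paths may use edges outside $H$. This is a linear program with finitely many variables, feasible because single edges are rainbow paths, so the minimum is attained. From the definition, $f^*(H)\le f^*(E(G))$, and $f^*(H)\ge1$ if $H\ne\emptyset$. The duality theorem of linear programming states that for a matrix $A$ the minimum of $\mathbf 1^{T}\lambda$ subject to $A\lambda\ge\mathbf 1$, $\lambda\ge0$ equals the maximum of $\mathbf 1^{T}w$ subject to $A^{T}w\le\mathbf 1$, $w\ge0$, when both programs are feasible. With $A$ the incidence matrix of edges of $H$ and rainbow paths, $f^*(H)$ is the maximum total of a weight function $w$ on $H$ with $w(P)\le1$ for all rainbow paths $P$. We use this in the following form, which also shows that the two statements of Theorem~\ref{thm:frac} are equivalent.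

\begin{lemma}\label{lem:dual}
Let $H\subseteq E(G)$ and $B>0$. Then $f^*(H)\le B$ if and only if for every $w\colon H\to[0,\infty)$ of total $W$ some rainbow path $P$ has $w(P)\ge W/B$.
\end{lemma}

\begin{proof}
If $\lambda$ is a fractional cover of weight at most $B$, then $W\le\sum_{e\in H}w(e)\sum_{P\ni e}\lambda_P=\sum_P\lambda_Pw(P)\le B\max_Pw(P)$. Conversely, apply the condition to an optimal dual solution $w$: its total is $f^*(H)$ and all paths have weight at most $1$, so $f^*(H)/B\le1$.
\end{proof}

\subsection*{From weights to levels}
To bound $f^*(H)$ we must find heavy paths for arbitrary weights. The processes below count edges, not weights, and the passage between the two is always the same. Given $w\colon H\to[0,\infty)$ of total $W>0$, let $w_1>\dots>w_r$ be its distinct positive values, put $w_{r+1}=0$, and let $F_j=\{e\in H: w(e)\ge w_j\}$ be the \emph{levels} of $w$. We treat the levels in order, heaviest first.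

\begin{lemma}\label{lem:phase}
Consider a process that runs in phases $1,\dots,r$ and in phase $j$ makes finitely many moves, each \emph{over} an edge of $F_j$. Let $s_j$ be the number of moves in phases $1,\dots,j$. If $s_j\ge\alpha|F_j|-\gamma$ for all $j$, then the sum, over all moves, of the weight of the edge over which the move is made is at least $\alpha W-\gamma w_1$.
\end{lemma}

\begin{proof}
Put $s_0=0$. A move in phase $i$ is over an edge of weight at least $w_i$, so the sum is at least
\[
\sum_{i=1}^rw_i(s_i-s_{i-1})=\sum_{j=1}^r(w_j-w_{j+1})s_j\ge\alpha\sum_{j=1}^r(w_j-w_{j+1})|F_j|-\gamma\sum_{j=1}^r(w_j-w_{j+1}).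
\]
The last sum is $w_1$. An edge of weight $w_i$ lies in $F_j$ exactly for $j\ge i$, and $\sum_{j\ge i}(w_j-w_{j+1})=w_i$; hence $\sum_j(w_j-w_{j+1})|F_j|=W$.
\end{proof}

\subsection*{Tokens}
A single greedy path sees only the edges at its current end, while the levels $F_j$ may be concentrated in different parts of $G$. So we grow $n$ paths at once and keep one end at every vertex at all times. This is possible if two ends always cross an edge together, in opposite directions.

\begin{proof}[Proof of Theorem~\ref{thm:frac}]
By Lemma~\ref{lem:dual} it suffices to prove the first statement, and we may assume $W>0$. Put one token on each vertex. Each token $p$ carries a rainbow path $P_p$ that ends at its current position; initially $P_p$ is a single vertex. A token $p$ at $u$ is \emph{blocked} for the edge $e=uv$ if $v\in V(P_p)$ or $c(e)\in C(P_p)$. In phase $j=1,\dots,r$, as long as there is an edge $e=uv\in F_j$ for which neither the token at $u$ nor the token at $v$ is blocked, these two tokens swap places and both paths are extended by $e$. The paths stay rainbow, and each phase ends because a path has at most $n-1$ edges.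

Let $s_j$ be the number of swaps in phases $1,\dots,j$. At the end of phase $j$ we have $\sum_p\ell(P_p)=2s_j$, and every edge of $F_j$ is blocked for the token at one of its ends. A token $p$ is blocked for at most $\ell(P_p)$ edges at its position because of vertices, and for at most $k\ell(P_p)$ because of colors. So $|F_j|\le(k+1)\,2s_j$. A swap over $e$ adds $w(e)$ to two paths, so Lemma~\ref{lem:phase} with $\alpha=1/(2(k+1))$ and $\gamma=0$ gives $\sum_pw(P_p)\ge W/(k+1)$ at the end. One of the $n$ paths has weight at least $W/((k+1)n)$.
\end{proof}

\section{The complete graph as a model}\label{sec:model}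

When is $f^*(H)$ much smaller than $n$? It is not enough that $H$ has few edges. Call a set of edges a \emph{star} if they all contain a common vertex. A path contains at most two edges of a star, and a rainbow path contains at most one edge of a monochromatic set. Thus in $K_n$ the star of all edges at one vertex has $f^*\ge(n-1)/2$, and a monochromatic perfect matching has $f^*=n/2$, although each is only an $O(1/n)$ fraction of the edges. In a properly colored complete graph these are the only obstructions.

\begin{example}\label{ex:Kn}
Let $K_n$ be properly colored, let $\eta>0$, and let $H$ be a set of edges with at most $\eta n$ edges at each vertex and at most $\eta n$ edges of each color. Then $f^*(H)\le7\eta n$.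

Indeed, let $w$ be a weight function on $H$ of total $W>0$, and let $M$ be the largest weight of a rainbow path; then $w_1\le M$. Grow one path $P$ from a single vertex. In phase $j$, with $u$ the end of $P$, look for an edge $xv\in F_j$ with $x,v\notin V(P)$ and $c(ux),c(xv)\notin C(P)$, and extend $P$ by $u\,x\,v$. The colors $c(ux)$ and $c(xv)$ differ because the coloring is proper, so $P$ stays rainbow. The edge $ux$ is only a link and need not lie in $H$. At the end of phase $j$, after $s_j$ moves, $P$ has $2s_j+1$ vertices and $2s_j$ colors, and every edge of $F_j$ meets $V(P)$, or has its color in $C(P)$, or contains one of the at most $2s_j$ vertices $x$ with $c(ux)\in C(P)$. Each such vertex or color accounts for at most $\eta n$ edges of $H$, so $|F_j|\le(6s_j+1)\eta n$. Lemma~\ref{lem:phase} with $\alpha=1/(6\eta n)$ and $\gamma=1/6$ gives $M\ge W/(6\eta n)-M/6$, that is, $M\ge W/(7\eta n)$. Lemma~\ref{lem:dual} completes the argument.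
\end{example}

The gain over Theorem~\ref{thm:frac} is a factor of order $\eta$, and its source is the link. The end of the path can reach almost every edge of $H$, while each vertex or color that the path has used spoils only $\eta n$ of them. This is the point at which we need that the covering paths may overlap: in the application $H$ is the set of uncovered edges, and most links are edges that are already covered.

In a general graph two things change. One end no longer reaches all of $H$, so we return to tokens. And degrees vary, so a vertex may be the link neighbor of a great many others: the center of a large star in $G$ whose leaves have small degree is likely to be chosen by many of them. The notion of sparseness and the number of tokens per vertex have to take this into account.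

\section{Sparse sets have small fractional covers}\label{sec:sparse}

The demand on a vertex as a link neighbor is measured by
\[
S_1(y)=\sum_{x\in N(y)}\frac1{d(x)},\qquad S_2(y)=\sum_{x\in N(y)}\frac{S_1(x)}{d(x)} .
\]
Put a unit of mass on every vertex of positive degree and let each vertex spread its mass evenly over its neighbors: $S_1(y)$ is the mass at $y$ after one step and $S_2(y)$ the mass after two. No mass is created: exchanging the order of summation,
\begin{equation}\label{eq:mass}
\sum_yS_1(y)=\sum_{x:\,d(x)>0}1\le n,\qquad\sum_yS_2(y)=\sum_{x:\,d(x)>0}S_1(x)\le n .
\end{equation}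

\begin{definition}\label{def:sparse}
Let $0<\eta\le1$. A set $H\subseteq E(G)$ is \emph{$\eta$-sparse} if
\begin{itemize}
\item[(S1)] every end of an edge of $H$ has degree at least $6k$ in $G$;
\item[(S2)] $d_H(x)\le\eta\,d(x)$ for every vertex $x$;
\item[(S3)] $\displaystyle\sum_{x\in N(y)\cap N_H(v)}\frac1{d(x)}\le\eta\bigl(1+S_1(y)\bigr)$ for all vertices $y$ and $v$, including $v=y$;
\item[(S4)] $\displaystyle\sum_{x\in N(y)}\frac{d_{H,a}(x)}{d(x)}\le\eta k\bigl(1+S_1(y)\bigr)$ for every vertex $y$ and color $a$.
\end{itemize}
\end{definition}

With $H$ replaced by $E(G)$, the sums in (S3) and (S4) are at most $S_1(y)$ and $kS_1(y)$; sparseness asks for a factor $\eta$ less, up to an additive term. Conditions (S2) and (S3) limit the stars in $H$, and (S4) limits the monochromatic sets, as seen from each vertex $y$. If $G$ is $d$-regular, then $S_1=S_2=1$, condition (S3) follows from (S2) because its left side is at most $d_H(v)/d$, and (S4) says that $\sum_{x\in N(y)}d_{H,a}(x)\le2\eta kd$. For a properly colored $K_n$ this is essentially the hypothesis of Example~\ref{ex:Kn}. The monochromatic perfect matching in a properly colored $K_n$ with $n\ge7$ satisfies (S1)--(S3)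 with $\eta=1/(n-1)$ and has $f^*=n/2$, so (S4) cannot be omitted from the next lemma.

\begin{lemma}\label{lem:sparse}
If $H$ is $\eta$-sparse, then $f^*(H)\le168\,k\eta n$.
\end{lemma}

Before the proof, a word on the shape of the moves. To keep the number of tokens at each vertex constant, a move from $y$ to $y'$ must be matched by a move from $y'$ to $y$ along the same edges. If the move consisted of a link $yx$ and an edge $xv\in H$, as in Example~\ref{ex:Kn}, the partner would start at $v$ directly with the edge of $H$, as in Section~\ref{sec:frac}, where each vertex on its path spoils a whole edge and nothing is gained. So both tokens must start with a link, and a move has three edges (Figure~\ref{fig:swap}).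

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (-2,0.3) .. controls (-1.3,-0.5) and (-0.8,0.5) .. (0,0);
\draw[dashed] (6.8,-0.3) .. controls (6.1,0.5) and (5.6,-0.5) .. (4.8,0);
\draw (0,0) -- (1.6,0);
\draw[very thick] (1.6,0) -- (3.2,0);
\draw (3.2,0) -- (4.8,0);
\foreach \x in {0,1.6,3.2,4.8} \fill (\x,0) circle (2pt);
\node[below] at (0,-0.05) {$y$};
\node[below] at (1.6,-0.05) {$x$};
\node[below] at (3.2,-0.05) {$v$};
\node[below] at (4.8,-0.05) {$y'$};
\node[above] at (2.4,0) {$e\in H$};
\node at (-1.2,0.55) {$P_p$};
\node at (6.0,-0.55) {$P_q$};
\draw[->] (0.1,0.7) -- node[above] {$p$} (4.7,0.7);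
\draw[->] (4.7,-0.75) -- node[below] {$q$} (0.1,-0.75);
\end{tikzpicture}
\caption{A swap over an edge $e=xv$ of the sparse set $H$. The token $p$ at $y$ and the token $q$ at $y'$ cross the links $yx$, $vy'$ and the edge $e$ in opposite directions; each extends the rainbow path (dashed) that it carries by these three edges.}\label{fig:swap}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:sparse}]
Let $w$ be a weight function on $H$ of total $W>0$ with levels $F_1,\dots,F_r$, and let $M$ be the maximum of $w(P)$ over the rainbow paths $P$ of $G$. Single edges are rainbow paths, so $w_1\le M$. By Lemma~\ref{lem:dual} it suffices to show $M\ge W/(168k\eta n)$.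

\medskip\noindent\emph{Tokens and swaps.}
Put $\tau(y)=\lceil1+S_1(y)+S_2(y)\rceil$ tokens on each vertex $y$. Since $\tau(y)\le2+S_1(y)+S_2(y)$, the number $t$ of tokens is at most $4n$ by~\eqref{eq:mass}. Each token $p$ carries a rainbow path $P_p$ ending at its current position, initially a single vertex.

A \emph{configuration} consists of an edge $e=xv\in H$, vertices $y\in N(x)$ and $y'\in N(v)$, a token $p$ at $y$ and a token $q$ at $y'$. The token $p$ is \emph{blocked} if one of the following holds:
\[
\begin{array}{lll}
\text{(B1) } x\in V(P_p), & \text{(B2) } v\in V(P_p), & \text{(B3) } y'\in V(P_p),\\[2pt]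
\text{(B4) } c(yx)\in C(P_p), & \text{(B5) } c(xv)\in C(P_p), & \text{(B6) } c(vy')\in C(P_p).
\end{array}
\]
Symmetrically, $q$ is blocked if one of $v,x,y$ lies in $V(P_q)$ or one of the three colors lies in $C(P_q)$. A \emph{coincidence} occurs if $c(yx),c(xv),c(vy')$ are not pairwise distinct. The configuration is \emph{good} if there is no coincidence and neither token is blocked.

In a good configuration $y,x,v,y'$ are distinct: consecutive ones are adjacent, $v\ne y$ and $y'\ne y$ because $y\in V(P_p)$, and $x\ne y'$ because $y'\in V(P_q)$. In particular $p\ne q$, and both $P_p$ followed by $y\,x\,v\,y'$ and $P_q$ followed by $y'\,v\,x\,y$ are rainbow paths. The \emph{swap over $e$} moves $p$ to $y'$ and $q$ to $y$ and extends their paths in this way. It leaves $\tau(z)$ tokens on every vertex $z$.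

In phase $j=1,\dots,r$ we perform swaps as long as there is a good configuration with $e\in F_j$. Each phase is finite because paths have bounded length. If $s_j$ is the number of swaps in phases $1,\dots,j$, then at the end of phase $j$
\begin{equation}\label{eq:length}
\sum_p|C(P_p)|=6s_j,\qquad\sum_p|V(P_p)|=6s_j+t .
\end{equation}

\medskip\noindent\emph{A random configuration.}
Fix $j$, write $F=F_j$, and consider the state at the end of phase $j$. For an edge $xv\in F$ choose $y\in N(x)$ uniformly and $p$ uniformly among the $\tau(y)$ tokens at $y$; independently, choose $y'\in N(v)$ and $q$ at $y'$ in the same way. Let $\beta(x,v)$ be the probability that $p$ is blocked. By symmetry, $\beta(v,x)$ is the probability that $q$ is blocked. At most $k$ edges at a vertex have a given color, so $c(yx)=c(xv)$ has probability at most $k/d(x)$, while $c(vy')=c(xv)$ and, given $y$, $c(vy')=c(yx)$ each have probability at most $k/d(v)$. By (S1), which is used only here, a coincidence has probability at most $\frac12$. No configuration is good, so $1\le\frac12+\beta(x,v)+\beta(v,x)$. Summing over the edges of $F$ gives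
\begin{equation}\label{eq:half}
\tfrac12|F|\le\sum_{(x,v)}\beta(x,v),
\end{equation}
where the sum runs over the ordered pairs $(x,v)$ with $xv\in F$.

\medskip\noindent\emph{Charging the blockings to the paths.}
For the pair $(x,v)$, a token $p$ at a vertex $y\in N(x)$ is chosen with probability $1/(d(x)\tau(y))$. Writing $y=y_p$ for the position of $p$ and summing over tokens first, we get
\begin{equation}\label{eq:charge}
\sum_{(x,v)}\beta(x,v)\le\sum_{i=1}^6\sum_p\frac1{\tau(y)}\sum_{x\in N(y)}\frac1{d(x)}\sum_{v\in N_F(x)}\pi_i(p,x,v),
\end{equation}
where $\pi_i(p,x,v)$ is the probability over $y'\in N(v)$ that (B$i$) holds; for $i\ne3,6$ it is $0$ or $1$. Fix $p$. Each of (B1)--(B3) says that a certain vertex equals some $z\in V(P_p)$, and each of (B4)--(B6) that a certain color equals some $a\in C(P_p)$. We claim that each $z$ contributes at most $\eta$ to each of the terms $i=1,2,3$ of~\eqref{eq:charge}, and each $a$ at most $k\eta$ to each of the terms $i=4,5,6$. For the two conditions on the far link we need the estimate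
\begin{equation}\label{eq:twostep}
\frac1{\tau(y)}\sum_{x\in N(y)}\frac1{d(x)}\sum_{v\in N_F(x)}\frac1{d(v)}\le\frac1{\tau(y)}\sum_{x\in N(y)}\frac{\eta(1+S_1(x))}{d(x)}=\frac{\eta(S_1(y)+S_2(y))}{\tau(y)}\le\eta ,
\end{equation}
in which the first step is (S3) with both vertices equal to $x$. This is why $S_2$ appears in $\tau$. Recall that $F\subseteq H$.
\begin{itemize}
\item[(B1)] $x=z$. Only one $x$ contributes, with at most $\frac1{\tau(y)}\frac{d_F(z)}{d(z)}\le\eta$ by (S2).
\item[(B2)] $v=z$. The contribution is $\frac1{\tau(y)}\sum_{x\in N(y)\cap N_F(z)}\frac1{d(x)}\le\frac{\eta(1+S_1(y))}{\tau(y)}\le\eta$ by (S3).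
\item[(B3)] $y'=z$. This has probability at most $1/d(v)$, so the contribution is at most $\eta$ by~\eqref{eq:twostep}.
\item[(B4)] $c(yx)=a$. At most $k$ vertices $x\in N(y)$ qualify, and each contributes at most $d_F(x)/d(x)\le\eta$ by (S2).
\item[(B5)] $c(xv)=a$. The contribution is $\frac1{\tau(y)}\sum_{x\in N(y)}\frac{d_{F,a}(x)}{d(x)}\le\frac{\eta k(1+S_1(y))}{\tau(y)}\le k\eta$ by (S4).
\item[(B6)] $c(vy')=a$. This has probability at most $k/d(v)$, so the contribution is at most $k\eta$ by~\eqref{eq:twostep}.
\end{itemize}
The claim follows. Combining it with~\eqref{eq:half}, \eqref{eq:charge} and~\eqref{eq:length},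
\[
\tfrac12|F_j|\le3\eta\sum_p|V(P_p)|+3k\eta\sum_p|C(P_p)|\le3k\eta\,(12s_j+t),
\]
that is, $s_j\ge\frac{|F_j|}{72k\eta}-\frac t{12}$.

\medskip\noindent\emph{Conclusion.}
A swap over $e$ adds at least $w(e)$ to each of two paths. By Lemma~\ref{lem:phase}, at the end of the process
\[
tM\ge\sum_pw(P_p)\ge\frac W{36k\eta}-\frac t6\,w_1\ge\frac W{36k\eta}-\frac{tM}6 .
\]
Hence $\frac76tM\ge\frac W{36k\eta}$, and $t\le4n$ gives $M\ge\frac{6W}{7\cdot36\cdot4\,k\eta n}=\frac W{168k\eta n}$.
\end{proof}

\section{Random rounding leaves a sparse set}\label{sec:round}

\begin{lemma}\label{lem:round}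
Let $H\subseteq E(G)$ be nonempty and satisfy \textup{(S1)}, let $0<\delta\le10^{-32}$ and $\eta=\delta^{1/8}$. There are at most $2f^*(H)\ln(1/\delta)+1+2k\delta^{1/2}n$ rainbow paths that cover all of $H$ except an $\eta$-sparse subset $H'$.
\end{lemma}

We sample paths from an optimal fractional cover, so that each edge stays uncovered with probability at most $\delta$. There are two difficulties. First, the events that different edges stay uncovered are not independent. If $G$ is a disjoint union of $f$ long rainbow paths, each of weight $1$ in the cover, then a whole component stays uncovered with the same probability as one of its edges. But sparseness concerns only stars and monochromatic sets, of which one rainbow path contains at most two edges, and for these sets we obtain the tail bound of independent events. Second, we cannot ask that all the conditions (S2)--(S4) hold simultaneously with positive probability: their number grows with $n$, and $\delta$ must not depend on $n$. Instead, wherever a condition fails we cover the offending edges one by one, and we show that the expected number of such edges is small.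

We first isolate the numerical estimates.

\begin{lemma}\label{lem:num}
Let $0<\delta\le10^{-32}$ and $\eta=\delta^{1/8}$. Then $8e\delta/\eta\le\delta^{1/2}$, and $4m^6\delta^{\eta m/16}\le\delta$ for every $m\ge\delta^{-1/4}/\sqrt2$.
\end{lemma}

\begin{proof}
The first inequality says $8e\le\delta^{-3/8}$, and $\delta^{-3/8}\ge10^{12}$. For the second, put $u=\sqrt m$. Then $u\ge2^{-1/4}/\eta\ge2^{-1/4}\cdot10^4>8000$, and $\eta m/16=(\eta u)u/16\ge2^{-1/4}u/16>u/20$, as $2^{-1/4}>0.8$. It suffices to show $4u^{12}\le(1/\delta)^{u/20-1}$. Since $\ln(1/\delta)\ge32\ln10>73$ and $u/20-1\ge u/40$, the logarithm of the right side is at least $73u/40\ge u$. Finally $\ln u\le\sqrt u$ and $\sqrt u>89$ give $12\ln u+\ln4\le12\sqrt u+2\le u$.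
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:round}]
\emph{Sampling.} Let $f=f^*(H)\ge1$ and let $\lambda$ be a fractional cover of $H$ of weight $f$. Choose $m_0=\lceil2f\ln(1/\delta)\rceil$ independent random rainbow paths, each equal to $P$ with probability $\lambda_P/f$. Each of them contains a given edge of $H$ with probability at least $1/f$. Let $U\subseteq H$ be the set of edges of $H$ that are not covered.

\medskip\noindent\emph{Stars and monochromatic sets.}
Let $T\subseteq E(G)$ be a star or monochromatic. We claim that
\begin{equation}\label{eq:allT}
\Pr[T\subseteq U]\le\delta^{|T|}.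
\end{equation}
If $T\not\subseteq H$, the probability is $0$. Otherwise let $X\in\{0,1,2\}$ be the number of edges of $T$ on one random path. Then $\Pr[X\ge1]\ge\frac12\mathbb E X\ge|T|/(2f)$, so by independence $\Pr[T\subseteq U]\le(1-\frac{|T|}{2f})^{m_0}\le e^{-m_0|T|/(2f)}\le\delta^{|T|}$.

Subsets of $T$ are again stars or monochromatic. Let $\mu>0$ be a real number with $\mu\ge|T|$ and put $q=\lceil\eta\mu/8\rceil$. A union bound over the $q$-element subsets of $T$, the inequality $\binom aq\le(ea/q)^q$ and Lemma~\ref{lem:num} give
\begin{equation}\label{eq:tail}
\Pr\bigl[|U\cap T|\ge\eta\mu/8\bigr]\le\binom{|T|}q\delta^q\le\Bigl(\frac{e\mu\delta}q\Bigr)^q\le\Bigl(\frac{8e\delta}\eta\Bigr)^q\le\delta^{q/2}\le\delta^{\eta\mu/16}.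
\end{equation}

\medskip\noindent\emph{Degree classes.}
The bound~\eqref{eq:tail} is useful only for large sets, so we treat vertices of degree less than $D=\delta^{-1/2}$ separately. It counts edges, whereas (S3) and (S4) are sums with weights $1/d(x)$, so we split each neighborhood into classes on which the weight is constant up to a factor of $2$. For a vertex $y$ and an integer $j\ge0$ with $2^j>D/2$ let
\[
N_j(y)=\{x\in N(y):2^j\le d(x)<2^{j+1}\}.
\]
Every $x\in N(y)$ with $d(x)\ge D$ lies in one of these classes. The class $(y,j)$ is \emph{large} if its size $m=|N_j(y)|$ exceeds $2^{j/2}$, and \emph{small} otherwise. A small class has total weight at most $2^{-j/2}$, which will be negligible with no appeal to randomness. For a large class,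
\begin{equation}\label{eq:large}
2^j<m^2,\qquad m>\sqrt{D/2}=\delta^{-1/4}/\sqrt2 ,
\end{equation}
and fewer than $m2^{j+1}<2m^3$ edges of $G$ meet $N_j(y)$. So only polynomially many (in $m$) vertices $v$ and colors $a$ are relevant to the class, and~\eqref{eq:tail} is exponentially small in $\eta m$. This is the reason for the threshold $2^{j/2}$.

\medskip\noindent\emph{Edges covered singly.}
Let $R\subseteq U$ consist of the following edges.
\begin{itemize}
\item[(A)] All edges of $U$ with an end of degree less than $D$.
\item[(B)] For each $x$ with $d(x)\ge D$ and $d_U(x)>\eta\,d(x)$: all edges of $U$ at $x$.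
\item[(C)] For each large class $(y,j)$, of size $m$, and each vertex $v$ with $|N_j(y)\cap N_U(v)|>\eta m/4$: all edges of $U$ between $v$ and $N_j(y)$.
\item[(D)] For each large class $(y,j)$, of size $m$, and each color $a$ with $\sum_{x\in N_j(y)}d_{U,a}(x)>\eta km/4$: all edges of $U$ of color $a$ that meet $N_j(y)$.
\end{itemize}
We bound the expected number of edges of each kind.

(A) At most $Dn$ edges of $G$ have an end of degree less than $D$, and each lies in $U$ with probability at most $\delta$ by~\eqref{eq:allT}. The expectation is at most $\delta Dn=\delta^{1/2}n$.

(B) Let $m=d(x)\ge D\ge\delta^{-1/4}/\sqrt2$. By~\eqref{eq:tail}, applied to the star of all edges at $x$ with $\mu=m$, the event has probability at most $\delta^{\eta m/16}$. It concerns at most $m$ edges, and $m\delta^{\eta m/16}\le\delta$ by Lemma~\ref{lem:num}. The total expectation is at most $\delta n$.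

(C) Fix a large class and a vertex $v$. The edges of $G$ between $v$ and $N_j(y)$ form a star with at most $m$ edges. By~\eqref{eq:tail} with $\mu=m$ the event has probability at most $\delta^{\eta m/16}$. Fewer than $2m^3$ vertices $v$ have a neighbor in $N_j(y)$, so the expectation for the class is at most $2m^3\cdot m\,\delta^{\eta m/16}$.

(D) Fix a large class and a color $a$, and let $T$ be the set of edges of $G$ of color $a$ that meet $N_j(y)$. Then $|T|\le km$. The sum in (D) counts each edge of $U\cap T$ at most twice, so the event implies $|U\cap T|>\eta km/8$. By~\eqref{eq:tail} with $\mu=km$ it has probability at most $\delta^{\eta km/16}\le\delta^{\eta m/16}$. Fewer than $2m^3$ colors occur on edges meeting $N_j(y)$, so the expectation for the class is at most $2m^3\cdot km\,\delta^{\eta m/16}$.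

By Lemma~\ref{lem:num} and~\eqref{eq:large}, kinds (C) and (D) together cost at most $4km^4\delta^{\eta m/16}\le k\delta m^{-2}\le k\delta2^{-j}$ for a large class $(y,j)$. The sum of $2^{-j}$ over $2^j>D/2$ is less than $4/D\le1$, so the cost is at most $k\delta$ per vertex $y$. Altogether
\[
\mathbb E|R|\le n(\delta^{1/2}+\delta+k\delta)\le kn(\delta^{1/2}+2\delta)\le2k\delta^{1/2}n .
\]
Fix an outcome with $|R|\le2k\delta^{1/2}n$, cover each edge of $R$ by a one-edge path, and let $H'=U\setminus R$. The number of paths is at most $m_0+|R|$, as claimed, and they cover $H\setminus H'$.

\medskip\noindent\emph{$H'$ is $\eta$-sparse.}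
Condition (S1) is inherited from $H$. For (S2), $d_{H'}(x)=0$ if $d(x)<D$ by (A) or if (B) applied to $x$, and $d_{H'}(x)\le d_U(x)\le\eta d(x)$ otherwise. In (S3) and (S4), by (A) only vertices $x$ with $d(x)\ge D$ contribute, so both sums split over the classes $N_j(y)$. We use two estimates:
\begin{equation}\label{eq:classes}
\sum_{2^j>D/2}2^{-j/2}\le\frac{\sqrt{2/D}}{1-2^{-1/2}}\le5\delta^{1/4}=5\eta^2\le\eta,\qquad
\frac m4\,2^{-j}=\frac12\,\frac m{2^{j+1}}\le\frac12\sum_{x\in N_j(y)}\frac1{d(x)} .
\end{equation}

For (S3), fix $y$ and $v$. A small class contributes at most $m2^{-j}\le2^{-j/2}$, so all small classes contribute at most $\eta$. A large class contributes $0$ if (C) applied to it and $v$; otherwise it has at most $\eta m/4$ terms, each at most $2^{-j}$, and contributes at most $\frac\eta2\sum_{x\in N_j(y)}1/d(x)$ by~\eqref{eq:classes}. The total is at most $\eta+\frac\eta2S_1(y)$.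

For (S4), fix $y$ and $a$. Since $d_{H',a}(x)\le k$, a small class contributes at most $km2^{-j}\le k2^{-j/2}$, and all small classes at most $k\eta$. A large class contributes $0$ if (D) applied to it and $a$; otherwise it contributes at most $\frac{\eta km}42^{-j}\le\frac{\eta k}2\sum_{x\in N_j(y)}1/d(x)$. The total is at most $\eta k+\frac{\eta k}2S_1(y)$.
\end{proof}

The small classes account for the additive term $1$ in (S3) and (S4). It is harmless in Lemma~\ref{lem:sparse}, where it costs one more token per vertex.

\section{The iteration}\label{sec:iter}

\begin{proof}[Proof of Theorem~\ref{thm:main}]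
At most $6kn$ edges have an end of degree less than $6k$; cover each of them by a one-edge path. The set $H_0$ of remaining edges satisfies (S1), since degrees are always taken in $G$. Put
\[
\delta_1=10^{-32},\qquad\delta_{i+1}=\delta_i^2,\qquad\eta_i=\delta_i^{1/8},
\]
so that $\eta_1=10^{-4}$, $\eta_{i+1}=\eta_i^2$, and $\ln(1/\delta_{i+1})=2^i\cdot32\ln10\le2^i\cdot73.7$ for $i\ge0$.

\emph{Stage $0$.} If $H_0\ne\emptyset$, apply Lemma~\ref{lem:round} to $H_0$ with $\delta=\delta_1$. By Theorem~\ref{thm:frac}, $f^*(H_0)\le(k+1)n\le2kn$. We use at most $4\cdot73.7\,kn+1+2k\delta_1^{1/2}n$ paths, and they cover all of $H_0$ except an $\eta_1$-sparse set $H_1$.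

\emph{Stage $i\ge1$.} Suppose that the set $H_i$ still to be covered is $\eta_i$-sparse and nonempty. Apply Lemma~\ref{lem:round} to $H_i$ with $\delta=\delta_{i+1}$. By Lemma~\ref{lem:sparse}, $f^*(H_i)\le168k\eta_in$. If $x$ is an end of an edge of $H_i$, then (S2) gives $1\le\eta_id(x)\le\eta_in$, which absorbs the term $+1$. So we use at most
\[
336\cdot73.7\cdot2^i\eta_i\,kn+\eta_in+2k\delta_{i+1}^{1/2}n
\]
paths, and they cover all of $H_i$ except an $\eta_{i+1}$-sparse set $H_{i+1}$.

A nonempty $H_i$ forces $\eta_in\ge1$, and $\eta_i\to0$, so after finitely many stages every edge is covered. The total number of paths is at most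
\[
kn\Bigl(6+294.8+1+336\cdot73.7\sum_{i\ge1}2^i\eta_i+\sum_{i\ge1}\eta_i+2\sum_{i\ge1}\delta_i^{1/2}\Bigr).
\]
In $\sum_i2^i\eta_i$ the first term is $2\cdot10^{-4}$ and the ratio of consecutive terms is $2\eta_i\le2\cdot10^{-4}$, so the sum is less than $2.001\cdot10^{-4}$; as $336\cdot73.7<24764$, the fourth term is less than $5$. Further, $\delta_i^{1/2}=\eta_i^4\le\eta_i$ and $\sum_i\eta_i<2\cdot10^{-4}$, so the last two terms together are less than $0.001$. The total is less than $307\,kn\le310\,kn$.
\end{proof}

Almost all of the constant is spent in Stage $0$, where no sparseness is yet available and $\delta_1$ has to be small enough for the estimates of Lemma~\ref{lem:num}; all later stages together use fewer than $6kn$ paths.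

\begin{thebibliography}{1}

\bibitem{report}
\emph{Cross-Community Collaborations In Combinatorics},
\texttt{https://255820.x1xx6jdw.asia/\allowbreak workshops//\allowbreak 2024/\allowbreak 24w5204/\allowbreak report24w5204.pdf}

\end{thebibliography}
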